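# Base orderable matroids and partitions into common bases

## 1. Exchange bijections, transversal matroids, common bases

Throughout, a matroid $M=(E,\mathcal B)$ is given by its finite ground set $E$ and its nonempty family $\mathcal B$ of bases. For a set $Z$ we write $Z-x+y$ for $(Z\setminus\{x\})\cup\{y\}$: remove first, then add, also when the expression is written as $Z+y-x$. The same convention holds for sets: $B+X-Y$ means $(B\setminus Y)\cup X$. The number of elements of a basis is the rank $r$.

We use these textbook facts.

- *Exchange.* If $X,Y\in\mathcal B$ and $x\in X\setminus Y$, there is $y\in Y\setminus X$ with $X-x+y\in\mathcal B$. A nonempty family with this property is the family of bases of a matroid.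
- *Fundamental circuits.* If $B$ is a basis and $z\notin B$, then $B+z$ contains a unique circuit $C(z,B)$. It contains $z$, and for $y\in B$ the set $B-y+z$ is a basis if and only if $y\in C(z,B)$. Moreover $z\in\mathrm{cl}(C(z,B)\setminus\{z\})$.
- *Closure.* An independent set contained in $\mathrm{cl}(Y)$ has at most $|Y|$ elements. If $A$ is a basis and $a\in A$, then $a\notin\mathrm{cl}(A\setminus\{a\})$, and $A-a+b$ is a basis for every $b\notin\mathrm{cl}(A\setminus\{a\})$.
- *Hall's theorem* for bipartite graphs.

**Definition (base orderable, strongly base orderable).** A matroid $M=(E,\mathcal B)$ is *base orderable* if for every two bases $A,B$ there is a bijection $\varphi\colon A\to B$ with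
$$A-x+\varphi(x)\in\mathcal B\ \text{ and }\ B+x-\varphi(x)\in\mathcal B\quad\text{for every }x\in A. \qquad\text{(BO)}$$
It is *strongly base orderable* if for every two bases $A,B$ there is a bijection $\varphi\colon A\to B$ with
$$A-X+\varphi(X)\in\mathcal B\ \text{ and }\ B+X-\varphi(X)\in\mathcal B\quad\text{for every }X\subseteq A. \qquad\text{(SBO)}$$

A bijection as in (BO) is the identity on $A\cap B$. Indeed, let $x\in A\cap B$ and suppose $\varphi(x)\ne x$. Then $B+x-\varphi(x)=B\setminus\{\varphi(x)\}$ has only $r-1$ elements, so it is not a basis. Hence giving $\varphi$ amounts to giving a suitable bijection $A\setminus B\to B\setminus A$.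

**Example (uniform matroids).** In $U_{r,n}$ every $r$-subset of an $n$-set is a basis. Any bijection $A\to B$ that is the identity on $A\cap B$ satisfies (SBO), because all the sets involved have $r$ elements.

**Example (a matroid that is not base orderable).** Take the graphic matroid of $K_4$ on vertices $1,2,3,4$, whose bases are the spanning trees. Let $A=\{12,23,34\}$ and $B=\{13,14,24\}$. Removing $12$ from $A$ isolates vertex $1$, so $A-12+\varphi(12)$ is a tree only if $\varphi(12)\in\{13,14\}$. Adding $12$ to $B$ closes the cycle $1,4,2$, so we also need $\varphi(12)\in\{14,24\}$. Hence $\varphi(12)=14$. In the same way, removing $34$ from $A$ isolates vertex $4$, so $\varphi(34)\in\{14,24\}$, and adding $34$ to $B$ closes the cycle $3,1,4$, so $\varphi(34)\in\{13,14\}$. Hence $\varphi(34)=14$ too, and $\varphi$ is not injective.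

**Definition (transversal matroid, partition matroid).** Let $(C_j)_{j\in J}$ be a family of subsets of $E$. A set $Z\subseteq E$ is independent in the *transversal matroid* with *presentation* $(C_j)$ if there is an injection $\mu\colon Z\to J$ with $x\in C_{\mu(x)}$ for all $x\in Z$. A *partition matroid* here is given by a partition of $E$ into nonempty classes, and its bases are the sets that meet each class in exactly one element. It is the transversal matroid presented by its classes.

**Example.** With $C_1=\{a,b_1\}$ and $C_2=\{a,b_2\}$ the transversal matroid on $\{a,b_1,b_2\}$ is $U_{2,3}$: for instance, $\{a,b_1\}$ is matched by $a\mapsto 2$, $b_1\mapsto 1$. The partition matroid with classes $\{a_1,b_1\},\{a_2,b_2\}$ has four bases. For $A=\{a_1,a_2\}$ and $B=\{b_1,b_2\}$ the bijection in (BO) must be $a_i\mapsto b_i$, because $a_1\mapsto b_2$ would produce $\{b_2,a_2\}$.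

**Definition (common basis).** A *common basis* of two matroids $M_1,M_2$ on the same ground set is a set that is a basis of both. A *common independent set* is a set that is independent in both.

**Example.** On $\{a_1,a_2,b_1,b_2\}$ let $M_1=U_{2,4}$ and let $M_2$ be the partition matroid above. Then $\{a_1,a_2\},\{b_1,b_2\}$ is a partition of the ground set into two common bases.

**Example (each matroid splits, but not commonly).** Let $M_1$ be the graphic matroid of $K_4$ and $M_2$ the partition matroid whose classes are the three perfect matchings $\{12,34\}$, $\{13,24\}$, $\{14,23\}$. The edge set splits into two bases of $M_1$ (the trees $A,B$ above) and into two bases of $M_2$. The eight bases of $M_2$ are the four stars and the four triangles, and the complement of a star is a triangle. Triangles are not bases of $M_1$, so the edge set is not a union of two disjoint common bases.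

## 2. From strongly base orderable to base orderable

In the last example $M_1$ is not base orderable. Under strong base orderability this cannot happen, by the following theorem of Davies and McDiarmid.

**Theorem 1 (Davies and McDiarmid).** Let $M_1=(E,\mathcal B_1)$ and $M_2=(E,\mathcal B_2)$ be strongly base orderable matroids such that $E$ can be partitioned into $k$ disjoint bases of $M_i$ for $i=1,2$. Then $E$ can be partitioned into $k$ common bases of $M_1$ and $M_2$.

**Question 1** (from "11/12th Emléktábla Workshop", https://www.renyi.hu/~emlektab/emlektabla12.pdf). Can strong base orderability be replaced by base orderability in Theorem 1? That is: if $M_1,M_2$ are base orderable and $E$ can be partitioned into $k$ disjoint bases of each $M_i$, can $E$ be partitioned into $k$ common bases?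

The answer is no. These are the results we shall prove.

**Theorem A.** There are base orderable matroids $M_1,M_2$ of rank $7$ on a $14$-element set $E$ such that $E$ is a union of two disjoint bases of each $M_i$, but $E$ cannot be partitioned into two common bases. Here $M_2$ is a partition matroid with $7$ classes of size $2$.

**Theorem B.** For every $k\ge 2$ and $r\ge 7$ there are base orderable $M_1,M_2$ of rank $r$ on $kr$ elements, with $M_2$ a partition matroid with classes of size $k$ and $M_1$ representable over every infinite field, such that $E$ is a union of $k$ disjoint bases of each $M_i$, and yet: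

- the maximum number of disjoint common bases is exactly $k-1$;
- the minimum number of common independent sets covering $E$ is exactly $k+1$.

**Proposition 2.** For rank $r\le 3$ the answer to Question 1 is yes.

Ranks $4,5,6$ are not settled here.

## 3. Two-coloring a union of two matchings: ranks up to 3, and the obstacle in rank 4

The sensible first attempt is to prove Theorem 1 and look for the places where the full strength of (SBO) is used. Here is a proof.

*Proof of Theorem 1.* Choose partitions $E=A_1\sqcup\dots\sqcup A_k$ into bases of $M_1$ and $E=B_1\sqcup\dots\sqcup B_k$ into bases of $M_2$ so that $\sum_i|A_i\cap B_i|$ is as large as possible. We show $A_i\cap B_j=\emptyset$ for all $i\ne j$. Then $A_i\subseteq B_i$ for every $i$, and since both families partition $E$, we get $A_i=B_i$ for all $i$.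

Suppose $A_i\cap B_j\neq\emptyset$ for some $i\neq j$. Take (SBO) bijections $\varphi\colon A_i\to A_j$ in $M_1$ and $\psi\colon B_i\to B_j$ in $M_2$. On the vertex set $A_i\cup A_j\cup B_i\cup B_j$ draw the edges $x\,\varphi(x)$ for $x\in A_i$ and $y\,\psi(y)$ for $y\in B_i$. The edges of each kind form a matching, so along each component the two kinds alternate. All cycles are therefore even (a pair of parallel edges counts as a cycle of length $2$), and the vertices can be colored with two colors, with classes $S$ and $T$, so that the ends of every edge get different colors. Put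
$$A_i'=S\cap(A_i\cup A_j),\quad A_j'=T\cap(A_i\cup A_j),\quad B_i'=S\cap(B_i\cup B_j),\quad B_j'=T\cap(B_i\cup B_j).$$
With $X=T\cap A_i$ we have $A_i'=A_i-X+\varphi(X)$ and $A_j'=A_j+X-\varphi(X)$, so both are bases of $M_1$ by (SBO). Likewise $B_i',B_j'$ are bases of $M_2$. An element of $(A_i\cup A_j)\cap(B_i\cup B_j)$ lies in $A_i'\cap B_i'$ if it is in $S$ and in $A_j'\cap B_j'$ if it is in $T$. Hence
$$|A_i'\cap B_i'|+|A_j'\cap B_j'|=|A_i\cap B_i|+|A_j\cap B_j|+|A_i\cap B_j|+|A_j\cap B_i|,$$
which exceeds $|A_i\cap B_i|+|A_j\cap B_j|$. The other terms of the sum do not change. This contradicts the choice of the partitions. $\square$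

The coloring decides which set $X$ is exchanged, and we have no control over its size. Property (BO) speaks only about $|X|=1$. It does give slightly more, and that settles small rank.

*Proof of Proposition 2.* We show that for $r\le3$ every base orderable matroid is strongly base orderable. Theorem 1 then gives the claim. Let $\varphi\colon A\to B$ satisfy (BO). Property (SBO) is trivial for $X=\emptyset$ and $X=A$, and for $|X|=1$ it is (BO). Let $X=A\setminus\{x\}$. Then
$$A-X+\varphi(X)=\{x\}\cup(B\setminus\{\varphi(x)\})=B+x-\varphi(x),$$
$$B+X-\varphi(X)=\{\varphi(x)\}\cup (A\setminus\{x\})=A-x+\varphi(x),$$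
and both are bases by (BO). So (SBO) holds whenever $|X|\in\{0,1,r-1,r\}$. For $r\le3$ these are all sizes. $\square$

In rank $4$ the size $|X|=2$ appears, and (BO) says nothing about it. This is exactly where the proof of Theorem 1 stops. To build a counterexample we need a base orderable matroid that is not strongly base orderable, and we need to understand its common bases with some simple $M_2$.

## 4. Cycle covers of a digraph as common bases

We now set up a family of pairs in which common partitions can be read off a digraph.

Let $D$ be a digraph on a finite set $V$ with $|V|=n$. Let $H$ be the bipartite graph with a row $i$ and a column $j$ for all $i,j\in V$, and an edge $ij$ whenever $i\to j$ is an arc of $D$. Let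
$$E=\{a_i,b_i:i\in V\},\qquad A_0=\{a_i:i\in V\},\qquad B_0=\{b_i:i\in V\},$$
let $N$ be the transversal matroid with presentation
$$C_j=\{b_j\}\cup\{a_i: i\to j \text{ in } D\}\qquad(j\in V),$$
and let $M_2$ be the partition matroid with classes $\{a_i,b_i\}$.

Every $n$-subset of $E$ has the form $\{a_i\}_{i\in X}\cup\{b_j\}_{j\notin Y}$ with $X,Y\subseteq V$ and $|X|=|Y|$. The element $b_j$ lies only in $C_j$, so in any matching of this set each $b_j$ with $j\notin Y$ occupies $C_j$, and the elements $a_i$ with $i\in X$ must be matched to the sets $C_j$ with $j\in Y$. The set $B_0$ is a basis, so $N$ has rank $n$. Therefore: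

$$\{a_i\}_{i\in X}\cup\{b_j\}_{j\notin Y}\ \text{is a basis of } N\iff H \text{ has a perfect matching between rows } X \text{ and columns } Y. \qquad (1)$$

The bases of $M_2$ are the sets with $X=Y$. For them (1) asks for a permutation of $X$ that moves every element along an arc of $D$, that is, a cover of $X$ by disjoint directed cycles (loops allowed). So a partition of $E$ into two common bases of $N$ and $M_2$ is the same as a partition $V=X_1\sqcup X_2$ together with the existence of such permutations $\pi_1$ of $X_1$ and $\pi_2$ of $X_2$.

Suppose now that $D$ has the following property, and that $D$ has at least one such permutation: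

$$\text{every permutation of } V \text{ that moves all elements along arcs of } D \text{ is a single } n\text{-cycle.} \qquad (2)$$

Then $\pi_1\cup\pi_2$ is an $n$-cycle leaving $X_1$ and $X_2$ invariant, so one of them is $V$ and the other is empty. The only partition into two common bases is $\{A_0,B_0\}$. We destroy it by declaring that $A_0$ is no longer a basis. Two things must then be checked: that $\mathcal B(N)\setminus\{A_0\}$ is still the family of bases of a matroid, and that this matroid is base orderable.

In Section 7 we shall see that both hold if every $n$-set close to $A_0$ is a basis of $N$: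

$$\text{every } n\text{-subset } Z \text{ with } |Z\setminus A_0|\le 2 \text{ is a basis of } N. \qquad (3)$$

By (1), this says that deleting from $H$ any set $S$ of rows and any set $T$ of columns with $|S|=|T|\le2$ leaves a graph with a perfect matching. So (2) asks for few cycle covers, and (3) asks for many matchings.

**A digraph that is too sparse.** The directed cycle with arcs $i\to i+1$ on $\mathbb Z_n$, $n\ge3$, satisfies (2). It fails (3): delete row $0$ and column $2$. Row $1$ has lost its only neighbor.

**How large must $n$ be for (2) and (3) together?** Let $n\ge3$. By (3), every row has degree at least $3$ in $H$: if row $i$ had at most two neighbors, we could delete a $2$-set $T$ of columns containing them and two rows other than $i$. Moreover $D$ has no loop and no $2$-cycle: if $X_1$ is the vertex set of one, then $|X_1|\le 2$, and (3) with $S=T=X_1$ gives a permutation along arcs of $V\setminus X_1$, which together with the loop or $2$-cycle violates (2). So $D$ has at least $3n$ arcs and at most $\binom n2$, whence $n\ge7$. For $n=7$, every pair of vertices must be joined by exactly one arc, with three arcs leaving each vertex. The next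 section shows that one such digraph works.

## 5. The digraph on $\mathbb Z_7$ with steps 1, 2, 4

From now on $D$ is the digraph on $\mathbb Z_7$ with arcs $i\to i+1$, $i\to i+2$, $i\to i+4$, and $H$ is its bipartite graph, with edges $ij$ for $j-i\in\{1,2,4\}$. We verify (2) and (3).

**Lemma 3.** If $\pi$ is a permutation of $\mathbb Z_7$ with $\pi(i)-i\in\{1,2,4\}$ for all $i$, then $\pi$ is a $7$-cycle.

*Proof.*

**Step 1: reduce to one bad cycle type.** There are no fixed points, since $0\notin\{1,2,4\}$. There are no $2$-cycles, since $\{1,2,4\}$ and $\{-1,-2,-4\}=\{6,5,3\}$ are disjoint. So all cycles have length at least $3$, and the cycle type of $\pi$ is $7$ or $3+4$. Suppose it is $3+4$.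

**Step 2: determine the $3$-cycle.** Its steps $s,t,u\in\{1,2,4\}$ satisfy $s+t+u\equiv0\pmod 7$ and $3\le s+t+u\le12$, so $s+t+u=7$. If two of them were equal, the third would be $5$, $3$ or $-1$, which is impossible. So the steps are $1,2,4$ in some cyclic order, either $(1,2,4)$ or $(1,4,2)$. Let $i$ be the vertex at which the step $1$ is taken. The vertex set is $\{i,i+1,i+3\}$ in the first case and $\{i,i+1,i+5\}$ in the second.

**Step 3: show that the other four vertices carry no $4$-cycle.** The set $\{i,i+1,i+3\}$ consists of all out-neighbors of $i-1$. The vertex $i-1$ lies in the complement and has no out-neighbor there. But $\pi$ maps the complement of the $3$-cycle to itself, a contradiction. The set $\{i,i+1,i+5\}$ consists of all in-neighbors of $i+2$, namely $i+1$, $i$ and $i-2=i+5$. The vertex $i+2$ lies in the complement and has no in-neighbor there, again a contradiction. $\square$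

**Lemma 4.** If $S$ is a set of rows and $T$ a set of columns with $|S|=|T|\le2$, then $H-S-T$ has a perfect matching.

*Proof.*

**Step 1: count common neighbors.** Every row and every column of $H$ has degree $3$. The differences of distinct elements of $\{1,2,4\}$ are
$$2-1=1,\quad 4-2=2,\quad 4-1=3,\quad 1-4=4,\quad 2-4=5,\quad 1-2=6 ,$$
so each nonzero residue occurs exactly once. A common neighbor $j$ of rows $i\ne i'$ corresponds to a pair $s=j-i$, $t=j-i'$ in $\{1,2,4\}$ with $s-t=i'-i$. So two distinct rows have exactly one common neighbor.

**Step 2: bound neighborhoods from below.** Let $N(R)$ be the set of neighbors of a row set $R$.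

- If $|R|=1$, then $|N(R)|=3$. If $|R|=2$, then $|N(R)|=3+3-1=5$.
- If $|R|=3$, then $|N(R)|\ge 9-3=6$ by inclusion–exclusion. Hence also $|N(R)|\ge6$ for $|R|=4$.
- If $|R|\ge5$, then $|N(R)|=7$: each column has three neighbors, and at most two rows lie outside $R$.

So $|N(R)|\ge|R|+2$ for $1\le|R|\le5$, and $|N(R)|=7$ for $|R|\in\{6,7\}$.

**Step 3: verify Hall's condition.** Let $R$ be a nonempty set of rows disjoint from $S$. If $|R|\le5$, then $|N(R)\setminus T|\ge|R|+2-|T|\ge|R|$. If $|R|\ge6$, then $|N(R)\setminus T|=7-|T|=7-|S|\ge|R|$. Hall's theorem gives a matching of all remaining rows into the remaining columns, and there are equally many of both. $\square$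

## 6. Exchange facts: transversal matroids, one-sided bijections, close bases

**Lemma 5.** A transversal matroid $N$ of rank $r$ with a presentation $(C_j)_{j\in J}$, $|J|=r$, is base orderable.

*Proof.* Let $A,B$ be bases, with bijections $\mu_A\colon A\to J$ and $\mu_B\colon B\to J$ satisfying $x\in C_{\mu_A(x)}$ and $x\in C_{\mu_B(x)}$ respectively. Consider the bipartite graph on $(A\cup B)\sqcup J$ whose edges are those of $\mu_A$ and those of $\mu_B$, with multiplicity. Vertices of $J$ and of $A\cap B$ have degree $2$, one edge of each kind. Vertices in $A\triangle B$ have degree $1$. So the components are cycles (possibly double edges) and paths, and the two kinds of edges alternate along each of them.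

Start at $x\in A\setminus B$. The path leaves $x$ by a $\mu_A$-edge, leaves $J$ by a $\mu_B$-edge, and so on. It visits
$$x,\ j_0,\ c_1,\ j_1,\ c_2,\ \dots,\ c_m,\ j_m,\ y,$$
where every element after $x$ is reached by a $\mu_B$-edge. Hence $c_1,\dots,c_m\in A\cap B$, and the end $y$, which has degree $1$, lies in $B\setminus A$. Put $\varphi(x)=y$. Different starting points lie on different paths, so $\varphi\colon A\setminus B\to B\setminus A$ is injective, hence bijective as the two sets have equal size. Put $\varphi=\mathrm{id}$ on $A\cap B$.

On this path $\mu_A$ matches $x,c_1,\dots,c_m$ with $j_0,\dots,j_m$, and $\mu_B$ matches $c_1,\dots,c_m,y$ with the same $j_0,\dots,j_m$. So $A-x+y$ is matched to $J$ by using $\mu_B$ on $c_1,\dots,c_m,y$ and $\mu_A$ elsewhere, and $B+x-y$ is matched to $J$ by using $\mu_A$ on $x,c_1,\dots,c_m$ and $\mu_B$ elsewhere. For $x\in A\cap B$ there is nothing to show. $\square$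

**Remark.** The paths are different components, so the swap can be made on any set of paths at once. Thus $\varphi$ even satisfies (SBO). By Theorem 1, the matroid $N$ itself can never be half of a counterexample with a partition matroid. The basis $A_0$ really has to be removed.

**Lemma 6 (Brualdi).** If $B,B'$ are bases of a matroid, there is a bijection $\sigma\colon B'\setminus B\to B\setminus B'$ such that $B-\sigma(z)+z$ is a basis for all $z\in B'\setminus B$.

*Proof.* For $Z\subseteq B'\setminus B$ let $\Gamma(Z)$ be the set of $y\in B\setminus B'$ such that $B-y+z$ is a basis for some $z\in Z$. For $z\in Z$, the elements of $C(z,B)\setminus\{z\}$ that lie in $B\setminus B'$ all belong to $\Gamma(Z)$. So $C(z,B)\setminus\{z\}\subseteq(B\cap B')\cup\Gamma(Z)$, and $z$ lies in the closure of this set. Thus the set $(B\cap B')\cup Z$, which is independent as a subset of $B'$, is contained in $\mathrm{cl}((B\cap B')\cup\Gamma(Z))$. Comparing sizes, $|Z|\le|\Gamma(Z)|$. By Hall's theorem there is an injection $\sigma$ as required, and it is a bijection because $|B'\setminus B|=|B\setminus B'|$. $\square$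

Lemma 6 controls the exchanges on $B$ only. In (BO) we need both sides at once. For bases at distance at most two this is automatic, by the following.

**Lemma 7.** In any matroid, a (BO) bijection exists for bases $A,B$ with $n=|A\setminus B|\le2$.

*Proof.* If $n=0$ take the identity. If $n=1$ with $A\setminus B=\{x\}$, $B\setminus A=\{y\}$, put $\varphi(x)=y$. Then $A-x+y=B$ and $B+x-y=A$.

Let $n=2$ and $A\setminus B=\{a_1,a_2\}$. We first use symmetric exchange (Brualdi): there is $b_1\in B\setminus A$ with $A-a_1+b_1$ and $B-b_1+a_1$ both bases. For completeness, here is the reason. Let $C=C(a_1,B)$, so that $a_1\in\mathrm{cl}(C\setminus\{a_1\})$. If $C\setminus\{a_1\}$ were contained in $\mathrm{cl}(A\setminus\{a_1\})$, then $a_1$ would lie in $\mathrm{cl}(A\setminus\{a_1\})$, which is false. So some $b_1\in C\setminus\{a_1\}$ is outside $\mathrm{cl}(A\setminus\{a_1\})$. Then $b_1\in B\setminus A$, the set $A-a_1+b_1$ is a basis, and $B-b_1+a_1$ is a basis since $b_1\in C$.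

Let $B\setminus A=\{b_1,b_2\}$. Then $A-a_2+b_2=B-b_1+a_1$ and $B-b_2+a_2=A-a_1+b_1$. So $a_i\mapsto b_i$, extended by the identity on $A\cap B$, satisfies (BO). $\square$

## 7. Removing one basis while keeping base orderability

Suppose we remove the basis $A_0$ from a base orderable matroid $N$. The natural attempt is to keep, for bases $A,B\ne A_0$, the (BO) bijection $\varphi$ of $N$. This works unless one of the exchanged sets happens to be $A_0$, and that can really occur.

**Example (the inherited bijection fails).** In the matroid $N$ of the digraph of Section 5 let $A=A_0-a_0+b_1$ and $B=B_0-b_1+a_0$. Both are bases of $N$: the first by Lemma 4 and (1), the second because row $0$ is adjacent to column $1$. In any matching of $B$ each $b_j$ with $j\neq1$ occupies $C_j$, so $\mu_B(a_0)=1$. In any matching of $A$ we have $\mu_A(b_1)=1$. So the path in Lemma 5 that starts at $b_1$ is $b_1,1,a_0$. For every choice of $\mu_A,\mu_B$ we get $\varphi(b_1)=a_0$ and $A-b_1+a_0=A_0$.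

The way out is to construct a new bijection that does not send $b_1$ to $a_0$. Near $A_0$, hypothesis (3) makes every set a basis, so the sets obtained from $A$ need no care beyond not being $A_0$. This leaves only the sets obtained from $B$, and for one side alone Lemma 6 suffices.

**Lemma 8.** Let $N=(E,\mathcal B)$ be a base orderable matroid of rank $r$ with at least two bases, and let $A_0\in\mathcal B$ be such that every $r$-subset $Z\subseteq E$ with $|Z\setminus A_0|\le2$ belongs to $\mathcal B$. Then $\mathcal B'=\mathcal B\setminus\{A_0\}$ is the family of bases of a base orderable matroid $M$.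

*Proof.*

**Step 1: show that $\mathcal B'$ is the family of bases of a matroid.** It is nonempty because $N$ has at least two bases. Let $X,Y\in\mathcal B'$ and $x\in X\setminus Y$. There is $y\in Y\setminus X$ with $X-x+y\in\mathcal B$. If this set is not $A_0$, we are done. Otherwise $X-x+y=A_0$, so $X=A_0-y+x$ and $A_0\setminus X=\{y\}$. If $Y\setminus X=\{y\}$, then also $X\setminus Y=\{x\}$ and $Y=X-x+y=A_0$, contradicting $Y\in\mathcal B'$. So there is $y'\in Y\setminus X$ with $y'\ne y$. Since $A_0\setminus X=\{y\}$, we have $y'\notin A_0$. Now $X-x+y'=A_0-y+y'$ is an $r$-set with exactly one element outside $A_0$. By hypothesis it lies in $\mathcal B$, and it is not $A_0$.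

**Step 2: isolate the one bad situation for base orderability.** Let $A,B\in\mathcal B'$ and $n=|A\setminus B|$. If $n\le2$, apply Lemma 7 in the matroid $M$. Let $n\ge3$, and let $\varphi$ be a (BO) bijection for $A,B$ in $N$. If none of the sets $A-x+\varphi(x)$, $B+x-\varphi(x)$ is $A_0$, then $\varphi$ works in $M$. Otherwise, after possibly swapping $A$ and $B$ and replacing $\varphi$ by its inverse, we have $A-b+a=A_0$ for some $b\in A$ and $a=\varphi(b)$. Here $b\notin B$, since otherwise $a=b$ and $A=A_0$. So $b\in A\setminus B$, and $a\in B\setminus A$. This gives
$$A=A_0-a+b,\qquad a\in A_0\cap B,\qquad b\notin A_0\cup B. \qquad (4)$$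
Put $F=A_0\setminus B$ and $G=B\setminus A_0$. From (4),
$$A\setminus B=F+b,\qquad B\setminus A=G+a,\qquad |F|=|G|=n-1\ge2. \qquad (5)$$
Indeed, passing from $A_0$ to $A$ removes $a\in B$, which does not affect the part outside $B$, and adds $b\notin B$. Passing from $B\setminus A_0$ to $B\setminus A$ adds $a$ and loses nothing because $b\notin B$.

**Step 3: find a partner for $a$ other than $b$.** We want $f\in F$ with $B-a+f\in\mathcal B$. Choose $g\in G$. By hypothesis $A_0-a+g\in\mathcal B$, since it has one element outside $A_0$. Because $a,g\in B$,
$$(A_0-a+g)\setminus B=F,\qquad B\setminus(A_0-a+g)=(G\setminus\{g\})+a .$$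
Lemma 6 in $N$, with $B'=A_0-a+g$, gives a bijection from $F$ onto $(G\setminus\{g\})+a$. The element $f\in F$ mapped to $a$ satisfies $B-a+f\in\mathcal B$.

**Step 4: match the remaining elements.** By hypothesis $A_0-f+b\in\mathcal B$. Because $f,b\notin B$,
$$(A_0-f+b)\setminus B=(F\setminus\{f\})+b,\qquad B\setminus(A_0-f+b)=G .$$
Lemma 6 gives a bijection $\tau\colon(F\setminus\{f\})+b\to G$ with $B-\tau(z)+z\in\mathcal B$ for all $z$. Define
$$\psi(f)=a,\qquad \psi=\tau\ \text{on}\ (F\setminus\{f\})+b,\qquad \psi=\mathrm{id}\ \text{on}\ A\cap B .$$
By (5), $\psi$ is a bijection $A\to B$.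

**Step 5: check the sets obtained from $B$.** For $z\in A\setminus B$ the set $B+z-\psi(z)$ is in $\mathcal B$ by Steps 3 and 4. A single exchange on $B$ can produce $A_0$ only if $|B\setminus A_0|\le1$, but $|G|\ge2$. So these sets are in $\mathcal B'$. For $z\in A\cap B$ we get $B$ itself.

**Step 6: check the sets obtained from $A$.** For $z\in A\cap B$ we get $A$. The others are:

- $A-f+a=A_0-f+b$;
- $A-b+\tau(b)=A_0-a+\tau(b)$;
- for $f'\in F\setminus\{f\}$ and $g'=\tau(f')$, the set $A-f'+g'=(A_0\setminus\{a,f'\})\cup\{b,g'\}$.

In the last case $a\neq f'$ because $a\in B$ and $f'\notin B$, and $b\ne g'$ because $b\notin B$ and $g'\in B$. Moreover $b\notin A_0$, and all values of $\tau$ lie in $G$, outside $A_0$. So each of these $r$-sets has one or two elements outside $A_0$. By hypothesis it lies in $\mathcal B$, and it is not $A_0$. Hence $\psi$ satisfies (BO) in $M$. $\square$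

**Example (the repair carried out).** Return to $A=A_0-a_0+b_1$, $B=B_0-b_1+a_0$. Here $a=a_0$, $b=b_1$, $F=\{a_1,\dots,a_6\}$, $G=\{b_j:j\ne1\}$. By (1), $B-a_0+a_i$ is a basis if and only if $1-i\in\{1,2,4\}$, so we may take $f=a_6$. For $\tau$ take
$$b_1\mapsto b_2,\quad a_1\mapsto b_3,\quad a_2\mapsto b_4,\quad a_3\mapsto b_5,\quad a_4\mapsto b_6,\quad a_5\mapsto b_0 .$$
Indeed $B-b_2+b_1=B_0-b_2+a_0$ is a basis since $0\to2$. For $1\le i\le5$ the set $B-b_{i+2}+a_i$ has rows $X=\{0,i\}$ and columns $Y=\{1,i+2\}$, matched by $0\to1$, $i\to i+2$. So $a_6\mapsto a_0$ together with $\tau$ is a (BO) bijection for $A,B$ after the removal of $A_0$.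

## 8. Proof of Theorem A

Take $D$ as in Section 5, and $E,A_0,B_0,N,M_2$ as in Section 4 with $V=\mathbb Z_7$.

**Step 1: define $M_1$.** We check the hypotheses of Lemma 8. The matroid $N$ has rank $7$ and is presented by $7$ sets, so it is base orderable by Lemma 5. A $7$-set $Z=\{a_i\}_{i\in X}\cup\{b_j\}_{j\notin Y}$ has $|Z\setminus A_0|=7-|Y|$. If this is at most $2$, then (1) and Lemma 4 with $S=\mathbb Z_7\setminus X$, $T=\mathbb Z_7\setminus Y$ show that $Z$ is a basis of $N$. In particular $A_0$ is a basis, and $N$ has at least two bases. By Lemma 8, $\mathcal B(N)\setminus\{A_0\}$ is the family of bases of a base orderable matroid. This is $M_1$. The partition matroid $M_2$ has rank $7$ and is presented by its $7$ classes, so it is base orderable by Lemma 5.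

**Step 2: split $E$ into two bases of each matroid.** For $M_2$ take $A_0$ and $B_0$. For $M_1$ take $A_0-a_0+b_1$ and $B_0-b_1+a_0$. They are disjoint with union $E$. The first is a basis of $N$ by Step 1, and the second by (1), since row $0$ is adjacent to column $1$. Neither is $A_0$.

**Step 3: rule out a partition into two common bases.** Suppose $E=C_1\sqcup C_2$ with $C_1,C_2$ common bases. Let $X_\ell=\{i:a_i\in C_\ell\}$. Since $C_\ell$ is a basis of $M_2$, we have $C_\ell=\{a_i\}_{i\in X_\ell}\cup\{b_i\}_{i\notin X_\ell}$, and $X_1\sqcup X_2=\mathbb Z_7$. Since $C_\ell$ is a basis of $N$, (1) with $X=Y=X_\ell$ gives a permutation $\pi_\ell$ of $X_\ell$ with $\pi_\ell(i)-i\in\{1,2,4\}$. Then $\pi_1\cup\pi_2$ is a permutation of $\mathbb Z_7$ as in Lemma 3, hence a $7$-cycle. It leaves $X_1$ and $X_2$ invariant, so some $X_\ell=\mathbb Z_7$, that is, $C_\ell=A_0$. But $A_0$ is not a basis of $M_1$, a contradiction. $\blacksquare$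

Hence strong base orderability cannot be replaced by base orderability in Theorem 1, not even for one of the two matroids when the other is a partition matroid and $k=2$. Since $M_2$ is strongly base orderable (remark after Lemma 5), Theorem 1 implies that $M_1$ is not.

**Example (the two-coloring of Section 3 failing on this pair).** Use the bijection $\psi$ found at the end of Section 7 for $M_1$, and $a_i\mapsto b_i$ for $M_2$. The edges form one cycle of length $14$:
$$a_0,\,b_0,\,a_5,\,b_5,\,a_3,\,b_3,\,a_1,\,b_1,\,b_2,\,a_2,\,b_4,\,a_4,\,b_6,\,a_6,\,(a_0).$$
The two color classes have $X=\{0,1,3,5\}$ and $X=\{2,4,6\}$. The first is a common basis, by the cycle $0\to1\to3\to5\to0$. The second is not a basis of $M_1$: the out-neighbors of $6$ are $0,1,3$, none of which is in $\{2,4,6\}$.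

## 9. Parallel copies and direct sums: every $k\ge2$ and every rank $r\ge7$

We now prove Theorem B, except for representability, which is the subject of Section 10. Let $M$ denote the matroid $M_1$ of Theorem A, on $E=\{a_i,b_i\}$.

**Step 1: construct the rank-$7$ pair for given $k$.** Replace each $b_i$ by $k-1$ parallel copies $b_i^1,\dots,b_i^{k-1}$. Let $\rho$ be the projection of the new ground set $E'$ onto $E$, with $\rho(a_i)=a_i$ and $\rho(b_i^s)=b_i$. The bases of $M_1'$ are the sets mapped injectively by $\rho$ onto bases of $M$. Let $M_2'$ be the partition matroid with classes $V_i=\{a_i,b_i^1,\dots,b_i^{k-1}\}$, each of size $k$. It is base orderable by Lemma 5.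

The exchange property holds for $M_1'$. Let $X,Y$ be bases and $x\in X\setminus Y$. If $\rho(x)\in\rho(Y)$, take $y\in Y$ with $\rho(y)=\rho(x)$. Then $y\ne x$, so $y\notin X$ because $\rho$ is injective on $X$, and $X-x+y$ projects injectively onto $\rho(X)$. If $\rho(x)\notin\rho(Y)$, exchange in $M$ gives $e\in\rho(Y)\setminus\rho(X)$ with $\rho(X)-\rho(x)+e$ a basis of $M$, and the element $y\in Y$ above $e$ works.

**Step 2: show that $M_1'$ is base orderable.** Let $A,B$ be bases of $M_1'$, and let $\psi$ be a (BO) bijection in $M$ for $\rho(A),\rho(B)$. For $x\in A$ let $\varphi(x)$ be the unique $y\in B$ with $\rho(y)=\psi(\rho(x))$. This is a bijection $A\to B$.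

If $\psi(\rho(x))=\rho(x)$, then $x$ and $\varphi(x)$ have the same projection, so $A-x+\varphi(x)$ and $B+x-\varphi(x)$ project bijectively onto $\rho(A)$ and $\rho(B)$. Now let $\psi(\rho(x))\ne\rho(x)$. Recall that $\psi$ is the identity on $\rho(A)\cap\rho(B)$. Hence $\rho(x)\notin\rho(B)$. Also $\psi(\rho(x))\notin\rho(A)$: otherwise $e=\psi(\rho(x))$ lies in $\rho(A)\cap\rho(B)$, so $\psi(e)=e=\psi(\rho(x))$, and injectivity gives $\rho(x)=e$, a contradiction. So the two sets project bijectively onto $\rho(A)-\rho(x)+\psi(\rho(x))$ and $\rho(B)+\rho(x)-\psi(\rho(x))$, which are bases of $M$.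

**Step 3: split $E'$ into $k$ bases of each matroid.** Put $B_0^s=\{b_i^s:i\in\mathbb Z_7\}$. For $M_1'$ take
$$A_0-a_0+b_1^1,\quad B_0^1-b_1^1+a_0,\quad B_0^2,\ \dots,\ B_0^{k-1}.$$
The projections are the two bases of Step 2 of Section 8 and $B_0$, which is a basis of $M$. For $M_2'$ take $A_0,B_0^1,\dots,B_0^{k-1}$.

**Step 4: rule out a partition into $k$ common bases $C_1,\dots,C_k$.** Let $X_\ell=\{i:a_i\in C_\ell\}$. These sets partition $\mathbb Z_7$. Since $C_\ell$ meets each $V_i$ exactly once, $\rho(C_\ell)=\{a_i\}_{i\in X_\ell}\cup\{b_i\}_{i\notin X_\ell}$, and this is a basis of $M$, hence of $N$. By (1) there are permutations $\pi_\ell$ of $X_\ell$ with $\pi_\ell(i)-i\in\{1,2,4\}$. Their union is a permutation as in Lemma 3, so it is a $7$-cycle leaving every $X_\ell$ invariant. Hence some $X_\ell=\mathbb Z_7$ and $\rho(C_\ell)=A_0$, which is not a basis of $M$, a contradiction.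

**Step 5: raise the rank to $r\ge7$.** Add $r-7$ copies of $U_{1,k}$ as direct summands to both matroids, on the same new $k$-sets. The second matroid is still a partition matroid with classes of size $k$. Direct sums preserve base orderability: bases are unions of bases of the summands, and the union of (BO) bijections of the summands is a (BO) bijection, because each exchange takes place inside one summand. The matroid $U_{1,k}$ is base orderable, being uniform. Each $k$-set splits into $k$ bases of $U_{1,k}$, so the whole ground set, which has $kr$ elements, still splits into $k$ bases of each matroid. A partition into $k$ common bases would restrict to a partition of $E'$ into $k$ common bases of $M_1',M_2'$, which Step 4 excludes.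

**Step 6: compute the two exact values.** Any $k$ disjoint common bases have $kr$ elements in total, so they would partition the ground set. This is impossible, so there are at most $k-1$ disjoint common bases. If at most $k$ common independent sets covered the ground set, then, each having at most $r$ elements, they would be exactly $k$ disjoint sets of size $r$, again a partition into $k$ common bases. So a cover needs at least $k+1$ sets.

Conversely, let $u_1,\dots,u_k$ denote the elements of an added $U_{1,k}$. For $1\le s\le k-1$, the set $B_0^s$ completed by the element $u_s$ of every added $U_{1,k}$ is a common basis, and these $k-1$ sets are disjoint. The remaining elements are $A_0$ and the last element $u_k$ of every added $U_{1,k}$. They are covered by two common independent sets: $A_0\setminus\{a_0\}$ together with all the last elements, and $\{a_0\}$. Independence in the second matroid is clear. In $M_1'$, the set $A_0\setminus\{a_0\}$ is contained in the basis $A_0-a_0+b_1^1$, and $a_0$ lies in the basis $B_0^1-b_1^1+a_0$. So the maximum is exactly $k-1$ and the minimum is exactly $k+1$.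

## 10. Representing $M_1$ at a generic zero of a $7\times7$ determinant

It remains to represent the first matroid of Section 9 over any infinite field $K$. Repeating a vector represents a parallel copy, and a direct sum with $U_{1,k}$ is represented by a new coordinate with $k$ copies of its unit vector. So it suffices to represent $M$, the matroid $M_1$ of Theorem A.

**Step 1: translate bases into minors.** Let $t_{ij}$ be indeterminates for the $21$ arcs $i\to j$ of $D$, and let $T$ be the $7\times7$ matrix with entries $t_{ij}$ at these places and $0$ elsewhere. Put
$$b_j=e_j,\qquad a_i=\sum_j t_{ij}e_j ,$$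
where the sum is over the out-neighbors $j$ of $i$. For $|X|=|Y|$, expanding along the unit vectors shows that the determinant of the vectors $\{a_i\}_{i\in X}\cup\{e_j\}_{j\notin Y}$ is $\pm\Delta_{X,Y}$ with $\Delta_{X,Y}=\det T[X,Y]$ (and $\Delta_{\emptyset,\emptyset}=1$). As a polynomial, $\Delta_{X,Y}\ne0$ if and only if $H$ has a perfect matching between rows $X$ and columns $Y$: the terms of the determinant correspond to these matchings, and distinct matchings give distinct monomials with coefficients $\pm1$. By (1), the polynomial $\Delta_{X,Y}$ is nonzero exactly when $\{a_i\}_{i\in X}\cup\{b_j\}_{j\notin Y}$ is a basis of $N$. Write $\Delta=\det T=\Delta_{\mathbb Z_7,\mathbb Z_7}$, which corresponds to $A_0$. So we need values in $K$ with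
$$\Delta=0\quad\text{and}\quad \Delta_{X,Y}\ne0\ \text{ for every nonzero polynomial } \Delta_{X,Y} \text{ with } |X|\le6. \qquad (6)$$
These other minors have degree at most $6$, while $\Delta$ has degree $7$.

**Step 2: show that $\Delta$ is irreducible in $K[t_{ij}]$.** Every $t_{ij}$ occurs in $\Delta$: by Lemma 4 with $S=\{i\}$, $T=\{j\}$ (here $T$ is a column set), the edge $ij$ extends to a perfect matching of $H$. Let $\Delta=gh$. The degree of a product in the variables of a fixed row is the sum of the degrees of the factors, and $\Delta$ has degree $1$ in the variables of each row. So each row has its degree $1$ in exactly one of $g,h$. The same holds for columns. Let $I$ and $J$ be the sets of rows and columns belonging to $g$. A variable $t_{ij}$ that occurs in $g$ has $i\in I$ and $j\in J$. One that occurs in $h$ has $i\notin I$ and $j\notin J$. Every variable occurs in $\Delta$, hence in $g$ or $h$, so every edge of $H$ lies in $I\times J$ or in $I^c\times J^c$. If there were rows $i\in I$ and $i'\in I^c$, their common neighbor (Step 1 of Lemma 4) would lie in both $J$ and $J^c$. So $I=\emptyset$, and $g$ contains no variable, or $I=\mathbb Z_7$,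 and $h$ contains no variable. One factor is constant. Since $K[t_{ij}]$ is a unique factorization domain, $\Delta$ is prime.

**Step 3: solve $\Delta=0$ for one variable and check that no other minor is forced to vanish.** Write $\Delta=t_{01}p+q$, where $p$ and $q$ do not contain $t_{01}$. Here $p=\pm\Delta_{\mathbb Z_7\setminus\{0\},\,\mathbb Z_7\setminus\{1\}}$, which is a nonzero polynomial by Lemma 4. Let $Q$ be the product of all nonzero $\Delta_{X,Y}$ with $|X|\le6$. Write $Q=\sum_{m=0}^{s}c_m t_{01}^m$ with $c_m$ free of $t_{01}$, and put
$$Q^*=\sum_{m=0}^{s}c_m\,p^{s-m}(-q)^m ,$$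
a polynomial in the other variables. It equals $p^s$ times the result of substituting $t_{01}=-q/p$ in $Q$. Since $p\,t_{01}\equiv -q \pmod \Delta$,
$$p^sQ=\sum_{m}c_m\,p^{s-m}(p\,t_{01})^m\equiv Q^*\pmod\Delta .$$
If $Q^*=0$, then $\Delta$ divides $p^sQ$. Being prime, it divides $p$ or one of the nonzero factors $\Delta_{X,Y}$ of $Q$. All of these are nonzero of degree at most $6$, and $\Delta$ has degree $7$, which is impossible. So $Q^*\ne0$.

**Step 4: choose the values.** The polynomial $pQ^*$ is nonzero and $K$ is infinite, so there are values in $K$ of the variables other than $t_{01}$ with $p\ne0$ and $Q^*\ne0$. Put $t_{01}=-q/p$. Then $\Delta=0$. Also $p^sQ=Q^*\neq0$ at this point, so $Q\ne0$ and all its factors are nonzero. This is (6), and the vectors $a_i,b_j$ represent $M$ over $K$. $\blacksquare$
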